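# Weak limits of extremal functions in the Dirichlet space

## A criterion carried over from inner functions

In the Hardy space $H^2$, which functions are locally uniform limits of inner functions? A limit of inner functions satisfies $|f|\le 1$, and conversely Carathéodory's theorem says that every analytic $f$ with $|f|\le1$ is a locally uniform limit of finite Blaschke products. So the answer is one inequality. Inner functions are the extremal functions of invariant subspaces of $H^2$, and the same objects exist in the Dirichlet space. The answer one would first guess there is that the same inequality, suitably written, decides the matter. These notes make the guess precise, test it, and prove it.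

Let $\mathbb D$ be the open unit disc, $\mathbb T$ its boundary, $m$ normalized Lebesgue measure on $\mathbb T$. Integrals without a domain are $dm$-integrals over $\mathbb T$.

**Definition (Dirichlet space).** $D$ is the space of analytic functions $f(z)=\sum_{n\ge0}\hat f(n)z^n$ on $\mathbb D$ with
$$\|f\|_D^2=\|f\|_{H^2}^2+\int_{\mathbb D}|f'|^2\,\frac{dA}{\pi}=\sum_{n\ge0}(n+1)|\hat f(n)|^2<\infty ,$$
where $dA$ is two-dimensional Lebesgue measure. The inner product is $\langle\cdot,\cdot\rangle$.

**Definition (extremal function).** A closed subspace $\mathcal M\ne(0)$ of $D$ is *invariant* if $z\mathcal M\subseteq\mathcal M$. Let $n\ge0$ be the smallest integer with $g^{(n)}(0)\ne0$ for some $g\in\mathcal M$. The functional $g\mapsto g^{(n)}(0)$ is a positive multiple of $g\mapsto\langle g,z^n\rangle$, so by Cauchy–Schwarz the problem $\sup\{\operatorname{Re}g^{(n)}(0):g\in\mathcal M,\ \|g\|_D\le1\}$ has the unique solution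
$$\varphi_{\mathcal M}=P_{\mathcal M}z^n/\|P_{\mathcal M}z^n\|_D .$$
A *Dirichlet extremal function* is a function $\gamma\varphi_{\mathcal M}$ with $|\gamma|=1$.

Examples: for $\mathcal M=D$ we get $\varphi_{\mathcal M}=1$, and for $\mathcal M=z^nD$ we get $z^n/\sqrt{n+1}$. For $\mathcal M=\{g:g(a)=0\}$ with $a\neq0$, let $k_a(z)=\sum_n(\bar az)^n/(n+1)$ be the reproducing kernel. Then $P_{\mathcal M}1=1-k_a/k_a(a)$, the counterpart of a Blaschke factor.

**Definition (the function $u_f$).** For $f\in D$ and $\lambda\in\mathbb D$,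
$$u_f(\lambda)=\operatorname{Re}\Bigl\langle\frac{1+\bar\lambda z}{1-\bar\lambda z}f,f\Bigr\rangle .$$

Expanding $\frac{1+\bar\lambda z}{1-\bar\lambda z}=1+2\sum_{k\ge1}\bar\lambda^kz^k$ and writing $A_k(f)=\langle z^kf,f\rangle$, we see that
$$u_f(\lambda)=A_0(f)+2\operatorname{Re}\sum_{k\ge1}\bar\lambda^kA_k(f). \tag{1}$$
The series converges because $\|z^kf\|_D^2\le(k+1)\|f\|_D^2$, so $u_f$ is harmonic, and $u_f(0)=\|f\|_D^2$.

Why is $u_f$ the right quantity? With the $H^2$ inner product, $A_k(f)=\int\zeta^k|f|^2dm$, so $u_f$ is the Poisson integral of $|f|^2$, and $u_f\le1$ means $|f|\le1$. In either space an extremal function $\varphi$ of $\mathcal M$ satisfies $\varphi\perp z\mathcal M$. Indeed, if $h\in\mathcal M$, then $zh$ vanishes at $0$ to order at least $n+1$, so $\langle P_{\mathcal M}z^n,zh\rangle=\langle z^n,zh\rangle=0$. Since $\varphi\in\mathcal M$ has norm $1$, this gives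
$$A_k(\varphi)=\delta_{k0}\quad(k\ge0),\qquad u_\varphi\equiv1. \tag{2}$$
In $H^2$, (2) says $|\varphi|=1$ a.e., so $\varphi$ is inner.

The question comes from the paper "Hankel Operators and Invariant Subspaces of the Dirichlet Space" (http://www.math.utk.edu/%7Erichter/papers/HankelDiri.pdf). These facts come with it as known: limits $f\in D$ of Dirichlet extremal functions satisfy $u_f\le1$; the set $\{f\in D:u_f\le1\}$ is a proper subset of the unit ball of the multiplier algebra of $D$; and in $H^2$ and in the Bergman space, $u_f\le1$ is necessary and sufficient. The guess is therefore: *every $f\in D$ with $u_f\le1$ is a locally uniform limit of Dirichlet extremal functions.*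

## Constants and monomials by hand

**Constants.** For $f=a$ we have $u_f=|a|^2$, so the guess claims that every constant with $|a|\le1$ is a limit. The constant $1$ is extremal, and $z^n/\sqrt{n+1}\to0$ locally uniformly. Let $0<a<1$. Put $N$ zeros on a circle: $\zeta_j=e^{2\pi ij/N}$, $\lambda_j=\rho\zeta_j$, $\mathcal M=\{g\in D:g(\lambda_j)=0,\ 1\le j\le N\}$. Then $\mathcal M^\perp$ is spanned by the kernels $k_{\lambda_j}$, and
$$\sum_{j=1}^Nk_{\lambda_j}=N\,h_\rho,\qquad h_\rho(z)=\sum_{l\ge0}\frac{(\rho z)^{lN}}{lN+1}.$$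
Since $\zeta_j^{lN}=1$, we have $h_\rho(\lambda_j)=h_\rho(\rho)$ for all $j$. Hence $1-h_\rho/h_\rho(\rho)$ lies in $\mathcal M$ and differs from $1$ by an element of $\mathcal M^\perp$, so it is $P_{\mathcal M}1$. Then $\|P_{\mathcal M}1\|^2=\langle P_{\mathcal M}1,1\rangle=P_{\mathcal M}1(0)$, and
$$\varphi_{\mathcal M}(0)^2=\|P_{\mathcal M}1\|^2=1-\frac1{h_\rho(\rho)},\qquad h_\rho(\rho)=\sum_{l\ge0}\frac{\rho^{2lN}}{lN+1}. \tag{3}$$
As $\rho$ runs from $0$ to $1$, $h_\rho(\rho)$ increases from $1$ to $\infty$. Choose $\rho=\rho(N)$ with $\varphi_{\mathcal M}(0)=a$. Now $\varphi_{\mathcal M}=a+\sum_{l\ge1}b_lz^{lN}$ with $|b_l|\le1$, so $|\varphi_{\mathcal M}(z)-a|\le|z|^N/(1-|z|^N)\to0$ locally uniformly. Unimodular factors give all $|a|\le 1$.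

**How deep are these zeros?** Write $x=\rho^{2N}$. Since $lN\le lN+1\le 2lN$ for $l\ge1$, the sum $\sum_{l\ge1}\frac{x^l}{lN+1}$ lies between $\frac1{2N}\log\frac1{1-x}$ and $\frac1N\log\frac1{1-x}$. So by (3) a limit strictly between $0$ and $1$ needs $\log\frac1{1-x}$ to be of order $N$: the zeros are *exponentially* close to $\mathbb T$. If $1-\rho=N^{-p}$ with $p>0$ fixed, then $1-x\ge N^{-p}$, so $h_\rho(\rho)\le1+\frac{p\log N}N\to1$, and $\varphi_{\mathcal M}\to0$. If $1-\rho=e^{-N^2}$, then $1-x\le2Ne^{-N^2}$, so $h_\rho(\rho)\to\infty$ and $\varphi_{\mathcal M}\to1$. At polynomial depth the zeros kill everything, and much deeper they are not felt.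

**Monomials.** For $f=az^n$, $A_k=0$ for $k\ge1$, so $u_f=(n+1)|a|^2$. Take $N>n$, the same points $\lambda_j$, and $\mathcal M=\{g\in z^nD:g(\lambda_j)=0\}$. Inside $z^nD$ the complement of $\mathcal M$ is spanned by $\kappa_j(z)=\sum_{p\ge n}\frac{(\bar\lambda_jz)^p}{p+1}$. Because $\sum_j\zeta_j^n\bar\zeta_j^{\,p}$ is $N$ if $p\equiv n$ modulo $N$ and $0$ otherwise,
$$\sum_j\zeta_j^n\kappa_j=N\,h,\qquad h(z)=\sum_{l\ge0}\frac{(\rho z)^{n+lN}}{n+lN+1},\qquad h(\lambda_j)=\zeta_j^nh(\rho).$$
So $P_{\mathcal M}z^n=z^n-\rho^nh/h(\rho)$. Its $n$-th coefficient times $n+1$ is $\langle P_{\mathcal M}z^n,z^n\rangle=\|P_{\mathcal M}z^n\|^2=n+1-\rho^{2n}/h(\rho)$. Hence the $n$-th coefficient of $\varphi_{\mathcal M}$ is $\|P_{\mathcal M}z^n\|/(n+1)$. Since $\rho^{-2n}h(\rho)=\sum_l\frac{\rho^{2lN}}{n+lN+1}$ runs from $\frac1{n+1}$ to $\infty$, this coefficient takes every value in $(0,1/\sqrt{n+1})$. The other powers in $\varphi_{\mathcal M}$ are $z^{n+lN}$, $l\ge1$, and disappear in the limit. So the guess holds for monomials.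

**Two coefficients.** For $f=a+bz$ we have $A_0=|a|^2+2|b|^2$, $A_1=2a\bar b$, and
$$u_f(\lambda)=|a|^2+2|b|^2+4\operatorname{Re}(\bar\lambda a\bar b).$$
So $u_f\le1$ means $|a|^2+2|b|^2+4|a||b|\le1$. There is no rotational symmetry now, and the explicit computation stops.

## Where the Blaschke argument has no counterpart

In $H^2$ one would build approximants by multiplying simple inner factors. Here this fails at once: $z/\sqrt2$ is extremal, but its square $z^2/2$ has norm squared $3/4$, so it is not extremal. The extremal function of a finite zero set $\Lambda=\{\lambda_1,\dots,\lambda_N\}\subset\mathbb D\setminus\{0\}$ is a normalization of $1-\sum_jd_jk_{\lambda_j}$, where $d$ solves the linear system given by the Gram matrix $\bigl(k_{\lambda_j}(\lambda_i)\bigr)$. With symmetric points the system collapsed to one equation. Without symmetry one faces an $N\times N$ system and must prescribe the limit of its solutions.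

Nor can one approximate in norm: extremal functions have norm $1$, so the constant $1/2$ is no norm limit of them. The mass $1-\|f\|^2$ must escape to the boundary. The plan is to choose where it escapes.

## The theorems

The answer is yes.

**Theorem 1.** Let $f\in D$ with $u_f\le1$ in $\mathbb D$. Then there are Dirichlet extremal functions $\varphi_n\to f$ locally uniformly in $\mathbb D$. The $\varphi_n$ can be taken to be extremal (up to unimodular constants) for $\mathcal M(\Lambda_n)=\{h\in D:h|_{\Lambda_n}=0\}$, where each $\Lambda_n\subset\mathbb D\setminus\{0\}$ is a finite set of distinct points.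

**Theorem 2.** Let $\tau>0$, let $\|f\|_\tau^2=\|f\|_{H^2}^2+\tau\int_{\mathbb D}|f'|^2\frac{dA}\pi=\sum(1+\tau n)|\hat f(n)|^2$, and define $u_f$ and extremal functions with respect to this norm. For $f$ analytic in $\mathbb D$ the following are equivalent:

(a) $f\in D$ and $u_f\le1$ in $\mathbb D$;

(b) $f$ is a locally uniform limit of extremal functions;

(c) $f$ is a locally uniform limit of extremal functions of subspaces $\mathcal M(\Lambda)$, with $\Lambda\subset\mathbb D\setminus\{0\}$ finite.

Moreover, whenever extremal $\varphi_n\to f$ locally uniformly, then $u_{\varphi_n-f}\to1-u_f$ pointwise in $\mathbb D$; in particular $\|\varphi_n-f\|_\tau^2\to1-\|f\|_\tau^2$. The convergence is in norm iff $f$ is itself extremal, iff $u_f\equiv1$.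

As before, extremal functions are taken up to unimodular constants. Theorem 1 is (a)$\Rightarrow$(c) for $\tau=1$. The parameter $\tau$ costs nothing, so we carry it: from now on $\tau>0$ is fixed, and $\|\cdot\|$, $\langle\cdot,\cdot\rangle$, $A_k$, $u_f$ refer to $\|\cdot\|_\tau$. On a first reading put $\tau=1$. The space $D$ and its topology do not depend on $\tau$. Formulas (1) and (2) hold with the same proofs, using $\|z^kf\|^2\le(1+\tau k)\|f\|^2$.

## Kernels, the operator $T$, and boundary values of $u_f$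

Let $P_+:L^2(\mathbb T)\to H^2$ be the Riesz projection, so $(P_+F)(z)=\int\frac{F(\zeta)}{1-\bar\zeta z}\,dm(\zeta)$ for $z\in\mathbb D$. Put
$$K(x)=\sum_{n\ge0}\frac{x^n}{1+\tau n},\qquad k_\lambda(z)=K(\bar\lambda z),\qquad TF=F+\tau zF'.$$
Then $k_\lambda$ is the reproducing kernel of $D$. For $\tau=1$, $TF=(zF)'$. Since $T$ multiplies the $n$-th coefficient by $1+\tau n$,
$$\langle F,h\rangle=\int TF\,\bar h\,dm\quad\text{if }TF\in H^2,\ h\in D;\qquad Tk_\lambda=\frac1{1-\bar\lambda z};\qquad T(gv)=g\,Tv+\tau zg'v. \tag{4}$$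

**Boundary function.** With $a_n=\hat f(n)$, $A_k(f)=\sum_n(1+\tau(n+k))a_n\bar a_{n+k}$. If $f$ is analytic in a neighborhood of $\overline{\mathbb D}$, then $|a_n|\le Cs^{-n}$ for some $s>1$, so $|A_k|\le C^2\sum_n(1+\tau(n+k))s^{-2n-k}$ decays geometrically. By (1), $u_f$ then extends to a real-analytic function on $\mathbb T$,
$$\omega_f(\zeta)=A_0+\sum_{k\ge1}\bigl(\bar\zeta^kA_k+\zeta^k\bar A_k\bigr),\qquad \int\zeta^k\omega_f\,dm=\langle z^kf,f\rangle\quad(k\ge0). \tag{5}$$

**Weak convergence.** A norm-bounded sequence in $D$ converges locally uniformly if and only if it converges weakly in $D$. If it converges weakly, it converges pointwise (test on kernels), and $|h(z)|\le\|h\|K(|z|^2)^{1/2}$ bounds it on compact sets, so Montel's theorem gives locally uniform convergence. If it converges locally uniformly, its coefficients converge, the limit lies in $D$ by Fatou's lemma, and weak convergence follows since polynomials are dense. Also, weak convergence in $D$ implies norm convergence in $H^2$, because $\|h\|_{H^2}^2\le\sum_{n<M}|\hat h(n)|^2+\frac{\|h\|^2}{1+\tau M}$.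

**Multipliers and division.** A function $g$ analytic on a neighborhood of $\overline{\mathbb D}$ is a multiplier of $D$, because $(gh)'=g'h+gh'$; by the closed graph theorem, or directly, $\|gh\|\le C_g\|h\|$. If $h\in D$ and $h(a)=0$ with $a\in\mathbb D$, then $h/(z-a)\in D$: its derivative $\frac{h'}{z-a}-\frac h{(z-a)^2}$ is square integrable near $\mathbb T$.

**Estimates for $K$.** The $(n-1)$-st coefficient of $(1-x)K'(x)$ is $\frac n{1+\tau n}-\frac{n-1}{1+\tau(n-1)}=\frac1{(1+\tau n)(1+\tau(n-1))}$. These numbers are positive and telescope to the sum $\lim_n\frac n{1+\tau n}=\frac1\tau$. Hence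
$$|K'(x)|\le\frac1{\tau|1-x|}\quad(|x|<1),\qquad K(x)\le1+\frac1\tau\log\frac1{1-x}\quad(0\le x<1), \tag{6}$$
the second because $\frac1{1+\tau n}\le\frac1{\tau n}$. Finally, for $\zeta\in\mathbb T$ and $t\in[0,1]$,
$$|1-\zeta|\le|1-t\zeta|+(1-t)\le2|1-t\zeta|. \tag{7}$$

## The missing mass as a weight on the circle

Suppose $f$ is analytic across $\mathbb T$, has no zeros on $\mathbb T$, and $\omega_f<1$ there. Put
$$c=\frac{1-\omega_f}{|f|^2}>0\ \text{ on }\mathbb T,\qquad \langle g,h\rangle_c=\langle g,h\rangle+\int c\,g\bar h\,dm. \tag{8}$$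
By (5), for $k\ge0$,
$$\langle z^kf,f\rangle_c=\int\zeta^k\omega_f\,dm+\int\zeta^k(1-\omega_f)\,dm=\delta_{k0}. \tag{9}$$
This is exactly relation (2): *$f$ looks like an extremal function for the inner product $\langle\cdot,\cdot\rangle_c$.* So we want zeros $\lambda_1,\dots,\lambda_N$ near $\mathbb T$ for which the constraint $h(\lambda_j)=0$ acts, as $N\to\infty$, like adding the term $\int c\,g\bar h$. This is what happens in the homogenization of perforated domains, with the zeros as holes.

Which zeros? Let $L=\sum_n\frac{\hat c(n)}{1+\tau n}z^n$, so that $TL=P_+c$ and $\langle L,h\rangle=\int c\,\bar h\,dm$. If $h$ vanishes at all $\lambda_j$, then for *any* numbers $c_j$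
$$\langle1,h\rangle+\int c\,\bar h\,dm=\Bigl\langle1+L-\sum_jc_jk_{\lambda_j},\,h\Bigr\rangle .$$
The function on the right converts the weighted product back into the original one. To use it in an extremal problem we need it to vanish at the $\lambda_j$ as well:
$$1+L(\lambda_j)-c_jK(|\lambda_j|^2)-\sum_{i\ne j}c_iK(\bar\lambda_i\lambda_j)=0 .$$
With $c_j=c(\zeta_j)/N$ and $\lambda_j=\rho_j\zeta_j$ very close to $\zeta_j$, the last sum is a Riemann sum for $\int c(\eta)K(\bar\eta\lambda_j)\,dm(\eta)=L(\lambda_j)$. What remains is $c_jK(\rho_j^2)=1$, which fixes the depth: $K(\rho_j^2)=N/c(\zeta_j)$. By (6) this is exponential depth, as the constants taught us. For $f=a+bz$ and $\tau=1$ the weight is $c(\zeta)=\bigl(1-|a|^2-2|b|^2-4\operatorname{Re}(\bar\zeta a\bar b)\bigr)/|a+b\zeta|^2$, so the depth must vary with direction.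

The zeros of $f$ in $\mathbb D$ will be kept as zeros. The proof has five steps.

## Reduction to functions analytic across the circle

**Step 1: dilation.** *The purpose is to pass to functions analytic across $\mathbb T$ without losing $u_f\le1$.* In $H^2$, dilation obviously preserves $|f|\le1$. Here $\omega_{f_r}(\zeta)$ and $u_f(r\zeta)$ are different quantities: for $f=a+bz$ and $\tau=1$ their difference is $u_f(r\zeta)-\omega_{f_r}(\zeta)=2(1-r^2)|b|^2$. The sign is always favorable.

**Lemma 1.** If $f\in D$, $0<r<1$, $f_r(z)=f(rz)$, then $\omega_{f_r}(\zeta)\le u_f(r\zeta)$ for $\zeta\in\mathbb T$.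

*Proof.* Let $b_i=a_i\zeta^i$, so $\bar\zeta^ka_n\bar a_{n+k}=b_n\bar b_{n+k}$. Put $i=n$, $j=n+k$ in the formula for $A_k$. The terms of $u_f(r\zeta)$ carry the factor $r^k=r^{|i-j|}$, those of $\omega_{f_r}(\zeta)$ the factor $r^{2n+k}=r^{i+j}$, and the real part supplies the terms with $i>j$. So
$$u_f(r\zeta)-\omega_{f_r}(\zeta)=\sum_{i,j\ge0}b_i\bar b_jm_{ij},\qquad m_{ij}=(1+\tau\max(i,j))\bigl(r^{|i-j|}-r^{i+j}\bigr).$$
The series converges absolutely. From $1+\tau(n+k)\le(1+\tau k)(1+\tau n)$ we get $1+\tau(n+k)\le\sqrt{1+\tau k}\sqrt{1+\tau n}\sqrt{1+\tau(n+k)}$, and Cauchy–Schwarz in $n$ bounds the sum of absolute values by $2\sum_kr^k\sqrt{1+\tau k}\,\|f\|^2$. Hence the sum is the limit of its truncations to $i,j\le M$, and it suffices that each finite matrix $(m_{ij})_{i,j\le M}$ is positive semidefinite.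

Let $x=r^{-2}>1$, $\beta_i=(1+\tau i)r^i$, $t_i=\frac{x^i-1}{1+\tau i}$. For $i\le j$, $m_{ij}=(1+\tau j)r^{i+j}(x^i-1)=\beta_i\beta_jt_i$, so $m_{ij}=\beta_i\beta_jt_{\min(i,j)}$ for all $i,j$. Here $t_0=0$. The sequence $t_i$ is nondecreasing: with $S_i=\sum_{l<i}x^l$ we have $t_i=(x-1)S_i/(1+\tau i)$, and $t_{i+1}\ge t_i$ means $(1+\tau i)(S_i+x^i)\ge(1+\tau i+\tau)S_i$, that is, $(1+\tau i)x^i\ge\tau S_i$. This holds because $S_i\le ix^i$. Therefore
$$t_{\min(i,j)}=\sum_{l\ge1}(t_l-t_{l-1})\,1_{i\ge l}\,1_{j\ge l}$$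
is a sum of positive semidefinite rank-one matrices, and so $(m_{ij})$ is positive semidefinite. $\square$

**Step 2: nice functions.** *The purpose is to gain a strict inequality and harmless zeros.*

**Definition (nice).** $f$ is *nice* if it is analytic in a neighborhood of $\overline{\mathbb D}$, $f(0)\ne0$, $f$ has no zeros on $\mathbb T$, its zeros in $\mathbb D$ are simple, and $\omega_f\le1-\varepsilon$ on $\mathbb T$ for some $\varepsilon>0$.

For instance, a constant $a$ is nice exactly when $0<|a|<1$.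

**Lemma 2.** Every $f\in D$ with $u_f\le1$ is a locally uniform limit of nice functions.

*Proof.* For $r,t\in(0,1)$ let $g=tf_r$. By Lemma 1, $\omega_g=t^2\omega_{f_r}\le t^2$. For a constant $\eta$ we have
$$\langle z^k\eta,g\rangle=\eta(1+\tau k)\overline{\hat g(k)},\qquad\langle z^kg,\eta\rangle=\bar\eta\,\hat g(0)\delta_{k0},\qquad\langle z^k\eta,\eta\rangle=|\eta|^2\delta_{k0}.$$
Since $\sum_k(1+\tau k)|\hat g(k)|<\infty$, this gives $|\omega_{g+\eta}-\omega_g|\le C_g|\eta|+|\eta|^2$ on $\mathbb T$. So $\omega_{g+\eta}\le\frac{1+t^2}2<1$ for small $\eta$. Choose $\eta$ arbitrarily small with $-\eta\ne g(0)$, with $-\eta\notin g(\mathbb T)$ (a smooth image of a circle, hence of area zero), and, if $g$ is nonconstant, with $-\eta$ outside the finite set of values of $g$ at its critical points in $\overline{\mathbb D}$. Then $g+\eta$ is nice; if $g$ is constant, $g+\eta$ is a nonzero constant. Let $r,t\to1$ and $\eta\to0$. $\square$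

Locally uniform convergence is metrizable, so Theorem 1, and (a)$\Rightarrow$(c) in Theorem 2, follow from:

**Proposition 3.** Every nice $f$ is a locally uniform limit of functions extremal (up to unimodular constants) for subspaces $\mathcal M(\Lambda)$, with $\Lambda\subset\mathbb D\setminus\{0\}$ finite.

## Zeros exponentially close to the circle

Fix a nice $f$, with $c$ and $\langle\cdot,\cdot\rangle_c$ as in (8). Then $c\in C^\infty(\mathbb T)$ and $0<C_0\le c\le C_1$. For $N\ge2$ let $\zeta_j=e^{2\pi ij/N}$, $c_j=c(\zeta_j)/N$, $1\le j\le N$. As $K$ increases from $1$ to $\infty$ on $[0,1)$, for $N>C_1$ there are $\rho_j\in(0,1)$ such that, with $\lambda_j=\rho_j\zeta_j$,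
$$k_{\lambda_j}(\lambda_j)=K(\rho_j^2)=\frac1{c_j}=\frac N{c(\zeta_j)}. \tag{10}$$
By (6), $N/C_1\le1+\frac1\tau\log\frac1{1-\rho_j^2}$, so $1-\rho_j\le1-\rho_j^2\le e^{\tau(1-N/C_1)}$. Since $1-\rho_i\rho_j\le(1-\rho_i)+(1-\rho_j)$, for large $N$, which we assume from now on,
$$1-\rho_j\le\frac1N,\qquad1-\rho_i\rho_j\le\frac1N\qquad\text{for all }i,j. \tag{11}$$
Put
$$L(z)=\sum_{n\ge0}\frac{\hat c(n)}{1+\tau n}z^n=\int c(\eta)K(\bar\eta z)\,dm(\eta),\qquad TL=P_+c,\qquad v_N=\sum_{j=1}^Nc_jk_{\lambda_j}-L.$$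
The $\hat c(n)$ decay rapidly, so $L\in D$, $L$ is continuous on $\overline{\mathbb D}$, and $P_+c$ is bounded. Note $\sum_jc_j\le C_1$. Below, $C$ denotes constants independent of $N,i,j$.

**Step 3a: the residuals are small.** *The purpose is to show that $1-v_N$ almost vanishes at the points $\lambda_j$, as the heuristic predicted.*

**Lemma 4.** Put $e_j=1-v_N(\lambda_j)$. Then $\max_j|e_j|\to0$ as $N\to\infty$.

*Proof.* By (10) the term $i=j$ in $\sum_ic_ik_{\lambda_i}(\lambda_j)$ equals $1$, so
$$e_j=L(\lambda_j)-\sum_{i\ne j}c_iK(\bar\lambda_i\lambda_j).$$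
Let $r=1-1/N$ and let $d=d(i,j)\le N/2$ be the distance of $i,j$ modulo $N$. For $i\ne j$, $|1-\bar\zeta_i\zeta_j|=2\sin(\pi d/N)\ge4d/N$. The points $\bar\lambda_i\lambda_j=\rho_i\rho_j\bar\zeta_i\zeta_j$ and $r\bar\zeta_i\zeta_j$ lie on one radius at distance at most $1/N$, by (11). On the segment between them, (6) and (7) give $|K'|\le\frac2{\tau|1-\bar\zeta_i\zeta_j|}\le\frac N{2\tau d}$. Hence
$$|K(\bar\lambda_i\lambda_j)-K(r\bar\zeta_i\zeta_j)|\le\frac1{2\tau\,d(i,j)}\qquad(i\ne j). \tag{12}$$
Now $c_i\le C_1/N$, $\sum_{i\ne j}d(i,j)^{-1}\le C\log N$, and $c_jK(r)\le C\frac{\log N}N$ by (6). So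
$$\Bigl|\sum_{i\ne j}c_iK(\bar\lambda_i\lambda_j)-\frac1N\sum_{i=1}^Nc(\zeta_i)K(r\bar\zeta_i\zeta_j)\Bigr|\le C\,\frac{\log N}N. \tag{13}$$

Next we compare the Riemann sum with its integral. For $F\in C^1(\mathbb T)$,
$$\Bigl|\frac1N\sum_iF(\zeta_i)-\int F\,dm\Bigr|\le\frac1N\int_0^{2\pi}|\partial_\theta F|\,d\theta,$$
since on the arc of $m$-measure $1/N$ ending at $\zeta_i$, $F$ differs from $F(\zeta_i)$ by at most the integral of $|\partial_\theta F|$ over that arc. Take $F(\eta)=c(\eta)K(r\bar\eta\zeta_j)$, $\eta=e^{i\theta}$. By (6), $|\partial_\theta F|\le C|K(r\bar\eta\zeta_j)|+C|1-r\bar\eta\zeta_j|^{-1}$. Two integrals remain. First, $\int|K(r\eta)|\,dm\le\bigl(\sum(1+\tau n)^{-2}\bigr)^{1/2}$ by Parseval. Second, $|1-re^{i\theta}|\ge1-r=1/N$, and by (7) $|1-re^{i\theta}|\ge\frac12|1-e^{i\theta}|=|\sin(\theta/2)|\ge|\theta|/\pi$ for $|\theta|\le\pi$, so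
$$\int\frac{dm(\eta)}{|1-r\eta|}\le\frac1{2\pi}\int_{-\pi}^{\pi}\min\Bigl(N,\frac\pi{|\theta|}\Bigr)d\theta=1+\log N.$$
So the Riemann sum in (13) differs from $\int c(\eta)K(r\bar\eta\zeta_j)\,dm(\eta)=L(r\zeta_j)$ by at most $C\frac{\log N}N$. Finally $|r\zeta_j-\lambda_j|\le1/N$, and $L$ is uniformly continuous on $\overline{\mathbb D}$, so $\max_j|L(r\zeta_j)-L(\lambda_j)|\to0$. $\square$

## Correcting the residuals through a Gram matrix

**Step 3b: exact zeros.** *The purpose is to change $1-v_N$ by a function of small norm so that it vanishes exactly at every $\lambda_j$.* Small values at $N$ points do not by themselves give an interpolating function of small norm. We need a lower bound for the Gram matrix $G=(k_{\lambda_j}(\lambda_i))_{i,j}$.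

The first attempt is diagonal dominance: the diagonal entries are $N/c(\zeta_j)$, which is large. But this fails in general. Suppose $c$ is constant. By (13) divided by $c$ and the Riemann sum estimate above, $\sum_{i\ne j}K(\bar\lambda_i\lambda_j)=N\int K(r\bar\eta\zeta_j)\,dm(\eta)+O(\log N)=N+O(\log N)$, so the off-diagonal row sums of absolute values are at least $N-O(\log N)$. If $c>1$, which happens for $f=a$ with $|a|^2<\frac12$, this exceeds the diagonal entry $N/c$ for large $N$. The remedy is that the bulk of the off-diagonal part belongs to another Gram matrix, which is positive and may be dropped.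

**Lemma 5.** $v_N\to0$ weakly in $D$. For large $N$ there is $s_N\in D$ with $s_N(\lambda_j)=e_j$ for all $j$, and $\|s_N\|\to0$.

*Proof.* *Weak convergence.* By the reproducing property,
$$\Bigl\|\sum_jc_jk_{\lambda_j}\Bigr\|^2=\sum_jc_j\sum_ic_ik_{\lambda_i}(\lambda_j)=\sum_jc_j\bigl(v_N(\lambda_j)+L(\lambda_j)\bigr)=\sum_jc_j\bigl(1-e_j+L(\lambda_j)\bigr),$$
which is bounded by Lemma 4 and $\sum_jc_j\le C_1$. So $\|v_N\|$ is bounded. Fix $z\in\mathbb D$. By (6) and (11), $|K(\bar\lambda_jz)-K(\bar\zeta_jz)|\le\frac{1-\rho_j}{\tau(1-|z|)}\le\frac1{\tau N(1-|z|)}$. So $\sum_jc_jK(\bar\lambda_jz)$ has the same limit as the Riemann sums $\frac1N\sum_jc(\zeta_j)K(\bar\zeta_jz)\to\int c(\eta)K(\bar\eta z)\,dm(\eta)=L(z)$. Thus $v_N\to0$ pointwise with bounded norms, hence weakly.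

*The Gram matrix.* Let $G'=(K(r\bar\zeta_j\zeta_i))_{i,j}$ with $r=1-1/N$. This is the Gram matrix of the kernels at the points $\sqrt r\,\zeta_j$, so $G'\ge0$. The diagonal of $G-G'$ has entries $N/c(\zeta_j)-K(r)\ge N/C_1-C\log N$. Its off-diagonal part $E$ is Hermitian, and by (12) its row sums satisfy $\sum_{j\ne i}|E_{ij}|\le C\log N$, so $\|E\|\le C\log N$. Therefore
$$G=G'+(G-G')\ge\Bigl(\frac N{C_1}-C\log N\Bigr)I\ge\frac N{2C_1}I\qquad\text{for large }N.$$

*Interpolation.* Put $e=(e_j)$, $\delta=G^{-1}e$, $s_N=\sum_j\delta_jk_{\lambda_j}$. Then $s_N(\lambda_i)=(G\delta)_i=e_i$, and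
$$\|s_N\|^2=\delta^*G\delta=e^*G^{-1}e\le\frac{2C_1}N\sum_j|e_j|^2\le\frac{2C_1}N\cdot N\max_j|e_j|^2\to0.\qquad\square$$

Set
$$w_N=1-v_N-s_N\in D. \tag{14}$$
Then $w_N(\lambda_j)=1-v_N(\lambda_j)-e_j=0$ for all $j$, and $w_N\to1$ weakly in $D$. In particular $w_N(0)\to1$.

## Vanishing at the points becomes the weight $c$

**Step 4: the limit of the inner product.** *The purpose is to show that, tested against functions vanishing at the $\lambda_j$, multiplication by $w_N$ turns $\langle\cdot,\cdot\rangle$ into $\langle\cdot,\cdot\rangle_c$.*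

**Lemma 6.** Let $g$ be analytic in a neighborhood of $\overline{\mathbb D}$, and let $h_N\in D$ with $h_N(\lambda_j)=0$ $(1\le j\le N)$ and $h_N\to h$ weakly in $D$ (possibly along a subsequence of $N$'s). Then
$$\langle gw_N,h_N\rangle\longrightarrow\langle g,h\rangle+\int c\,g\,\bar h\,dm=\langle g,h\rangle_c.$$

*Proof.* By (14), $\langle gw_N,h_N\rangle=\langle g,h_N\rangle-\langle gv_N,h_N\rangle-\langle gs_N,h_N\rangle$. The first term tends to $\langle g,h\rangle$. Since $g$ is a multiplier and $(h_N)$ is bounded, $|\langle gs_N,h_N\rangle|\le C\|s_N\|\to0$. It remains to show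
$$\langle gv_N,h_N\rangle\to-\int c\,g\,\bar h\,dm.$$
By (4), $T(gv_N)=g\,Tv_N+\tau zg'v_N$ and $Tv_N=\sum_j\frac{c_j}{1-\bar\lambda_jz}-P_+c$. All of this is bounded on $\mathbb D$, so $T(gv_N)\in H^2$ and
$$\langle gv_N,h_N\rangle=\int\tau zg'v_N\bar h_N\,dm+\int g\Bigl(\sum_j\frac{c_j}{1-\bar\lambda_jz}-P_+c\Bigr)\bar h_N\,dm. \tag{15}$$
The first integral tends to $0$, because $v_N\to0$ weakly in $D$ and so $\|v_N\|_{H^2}\to0$.

In the second integral we use the zeros of $h_N$: $\int\frac{\bar h_N}{1-\bar\lambda_jz}\,dm=\overline{h_N(\lambda_j)}=0$. So we may subtract $g(\lambda_j)$ from $g$ in each term, and the second integral equals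
$$\int Q_N\bar h_N\,dm-\int g\,P_+c\;\bar h_N\,dm,\qquad Q_N(z)=\sum_jc_j\frac{g(z)-g(\lambda_j)}{1-\bar\lambda_jz}.$$
The subtraction removes the singular behavior near $\lambda_j$. For $|z|\le1$, $|1-\bar\lambda_jz|^2-|z-\lambda_j|^2=(1-|z|^2)(1-|\lambda_j|^2)\ge0$, so $|g(z)-g(\lambda_j)|\le\|g'\|_\infty|z-\lambda_j|\le\|g'\|_\infty|1-\bar\lambda_jz|$, with the supremum over $\overline{\mathbb D}$. Hence $\|Q_N\|_\infty\le C_1\|g'\|_\infty$.

For fixed $z\in\mathbb D$ the function $\lambda\mapsto\frac{g(z)-g(\lambda)}{1-\bar\lambda z}$ is uniformly continuous on $\overline{\mathbb D}$, and $\max_j|\lambda_j-\zeta_j|\to0$, so in the limit $\lambda_j$ may be replaced by $\zeta_j$. By Riemann sums,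
$$Q_N(z)\to\int c(\zeta)\frac{g(z)-g(\zeta)}{1-\bar\zeta z}\,dm(\zeta)=g(z)(P_+c)(z)-P_+(cg)(z).$$
Being bounded in $H^2$ and pointwise convergent, $Q_N\to gP_+c-P_+(cg)$ weakly in $H^2$, while $h_N\to h$ in norm in $H^2$. The products therefore converge, and
$$\langle gv_N,h_N\rangle\to\int\bigl(gP_+c-P_+(cg)\bigr)\bar h\,dm-\int gP_+c\;\bar h\,dm=-\int P_+(cg)\,\bar h\,dm=-\int cg\,\bar h\,dm,$$
the last equality because $h\in H^2$. $\square$

## The extremal functions of $\mathcal M(\Lambda_N)$ converge to $f$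

Let $Z$ be the finite zero set of $f$ in $\mathbb D$; $0\notin Z$. For large $N$ all $|\lambda_j|$ exceed $\max_{a\in Z}|a|$. Put $\Lambda_N=Z\cup\{\lambda_1,\dots,\lambda_N\}$, $\mathcal M_N=\mathcal M(\Lambda_N)$, $\mathcal M_f=\{h\in D:h|_Z=0\}$.

**Step 5a: uniqueness in the limit problem.** *The purpose is to identify multiples of $f$ by orthogonality.*

We first show that $\{z^kf\}_{k\ge0}$ spans a dense subspace of $\mathcal M_f$. Write $f=pF$ with $p=\prod_{a\in Z}(z-a)$; since the zeros in $\mathbb D$ are simple and there are none on $\mathbb T$, $1/F$ is analytic near $\overline{\mathbb D}$. If $h\in\mathcal M_f$, then $h/p\in D$ by dividing out one zero at a time, and $h=f\cdot\frac1F\cdot\frac hp\in fD$. So $\mathcal M_f=fD$. Polynomials are dense in $D$ and $f$ is a multiplier, so polynomial multiples of $f$ are dense in $fD$. The norm of $\langle\cdot,\cdot\rangle_c$ is equivalent to $\|\cdot\|$, because $0\le\int c|g|^2dm\le C_1\|g\|^2$.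

**Claim.** If $\varphi\in\mathcal M_f$ satisfies $\langle z^kf,\varphi\rangle_c=0$ for all $k\ge1$, then $\varphi=\gamma f$ with $\gamma=\langle\varphi,f\rangle_c$.

Indeed, $\psi=\varphi-\gamma f\in\mathcal M_f$, and by (9) $\langle z^kf,\psi\rangle_c=\langle z^kf,\varphi\rangle_c-\bar\gamma\delta_{k0}$. This is $0$ for $k\ge1$ by hypothesis and for $k=0$ by the choice of $\gamma$. By density $\psi=0$.

**Step 5b: every weak limit is a multiple of $f$.** *The purpose is to pass to the limit in $\varphi_N\perp z\mathcal M_N$.* The function $fw_N$ vanishes on $Z$ and at all $\lambda_j$, so $fw_N\in\mathcal M_N$. Since $(fw_N)(0)=f(0)w_N(0)\ne0$ for large $N$, the minimal order of vanishing for $\mathcal M_N$ is $n=0$. Let $\varphi_N=P_{\mathcal M_N}1/\|P_{\mathcal M_N}1\|$. Then $\|\varphi_N\|=1$, $\varphi_N(0)=\langle\varphi_N,1\rangle>0$, and $\varphi_N\perp z\mathcal M_N$.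

From any subsequence take a further one along which $\varphi_N\to\varphi$ weakly. Weak limits keep the zeros on $Z$, so $\varphi\in\mathcal M_f$. For $k\ge1$, $z^kfw_N\in z\mathcal M_N$. Lemma 6 with $g=z^kf$ and $h_N=\varphi_N$ gives
$$0=\langle z^kfw_N,\varphi_N\rangle\to\langle z^kf,\varphi\rangle_c.$$
By the Claim, $\varphi=\gamma f$ for some $\gamma\in\mathbb C$.

**Step 5c: the multiple is unimodular.** *The purpose is to exclude, for instance, $\gamma=0$.* Since $\varphi_N\perp z\mathcal M_N$, pairing with $\varphi_N$ detects only the value at $0$. Precisely, let $\alpha_N=f(0)w_N(0)/\varphi_N(0)$. Then $fw_N-\alpha_N\varphi_N\in\mathcal M_N$ vanishes at $0$. As $0\notin\Lambda_N$, dividing it by $z$ gives an element of $\mathcal M_N$, so it lies in $z\mathcal M_N$ and is orthogonal to $\varphi_N$. Hence $\langle fw_N,\varphi_N\rangle=\alpha_N$, that is,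
$$\langle fw_N,\varphi_N\rangle\,\varphi_N(0)=f(0)w_N(0). \tag{16}$$
By Lemma 6 with $g=f$ and by (9), the left side tends to $\langle f,\gamma f\rangle_c\,\gamma f(0)=|\gamma|^2f(0)$. The right side tends to $f(0)\ne0$. So $|\gamma|=1$. Also $\gamma f(0)=\lim\varphi_N(0)\ge0$, so $\gamma=\overline{f(0)}/|f(0)|$. This does not depend on the subsequence. Hence the whole sequence converges: $\bar\gamma\varphi_N\to f$ weakly in $D$, thus locally uniformly, and the $\bar\gamma\varphi_N$ are extremal functions up to unimodular constants for $\mathcal M(\Lambda_N)$. This proves Proposition 3, and with it Theorem 1 and (a)$\Rightarrow$(c) of Theorem 2. $\blacksquare$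

## Necessity, the lost mass, and norm convergence

The implication (c)$\Rightarrow$(b) of Theorem 2 is trivial.

**(b)$\Rightarrow$(a) and the limit formula.** *The purpose is to compute $u_{\varphi_n-f}$ in the limit and to see that it cannot be negative.* Let $\varphi_n$ be extremal with $\varphi_n\to f$ locally uniformly. As $\|\varphi_n\|=1$, $f\in D$ and $\varphi_n\to f$ weakly. By (2), $u_{\varphi_n}\equiv1$. For fixed $\lambda\in\mathbb D$ let $S_\lambda$ be multiplication by $\frac{1+\bar\lambda z}{1-\bar\lambda z}$, a bounded operator on $D$. Then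
$$u_{\varphi_n-f}(\lambda)=1+u_f(\lambda)-\operatorname{Re}\bigl(\langle S_\lambda\varphi_n,f\rangle+\langle S_\lambda f,\varphi_n\rangle\bigr)\to1+u_f(\lambda)-2u_f(\lambda)=1-u_f(\lambda). \tag{17}$$
For the sign, let $g\in D$ and $k=(1-\bar\lambda z)^{-1}g$. The cross terms in $\langle(1+\bar\lambda z)k,(1-\bar\lambda z)k\rangle$ are $\langle\bar\lambda zk,k\rangle-\langle k,\bar\lambda zk\rangle$, which is purely imaginary. With $\|zk\|^2=\|k\|^2+\tau\|k\|_{H^2}^2$ we get
$$u_g(\lambda)=\|k\|^2-|\lambda|^2\|zk\|^2=(1-|\lambda|^2)\|k\|^2-\tau|\lambda|^2\|k\|_{H^2}^2. \tag{18}$$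
Apply (18) to $g=\varphi_n-f$. Since $g\to0$ weakly in $D$, also $k\to0$ weakly in $D$, so $\|k\|_{H^2}\to0$ and $\liminf u_{\varphi_n-f}(\lambda)\ge0$. With (17), $1-u_f(\lambda)\ge0$. This proves (a). Taking $\lambda=0$ in (17) gives $\|\varphi_n-f\|^2\to1-\|f\|^2$.

**When the convergence is in norm.** *The purpose is to prove the last sentence of Theorem 2.* By the formula just proved, the convergence is in norm iff $u_f(0)=\|f\|^2=1$. Since $u_f\le1$ is harmonic, the maximum principle shows that this is equivalent to $u_f\equiv1$. If $f$ is extremal, then $u_f\equiv1$ by (2).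

Conversely, let $u_f\equiv1$. By (1), $A_k(f)=\delta_{k0}$, so $\|f\|=1$ and $f\perp z^kf$ for $k\ge1$. Let $\mathcal M$ be the invariant subspace generated by $f$, that is, the closure of the polynomial multiples of $f$. Let $n$ be the order of vanishing of $f$ at $0$; all functions in $\mathcal M$ vanish at least to order $n$, so $n$ is also the minimal order for $\mathcal M$. Because $\|zh\|\ge\|h\|$, $z\mathcal M$ is closed, and the functions $z^kf$, $k\ge1$, span a dense subspace of it. So $f\perp z\mathcal M$. The space $\mathbb Cf+z\mathcal M\subseteq\mathcal M$ is closed and contains every polynomial multiple of $f$, so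
$$\mathcal M=\mathbb Cf\oplus z\mathcal M.$$
As seen before (2), $P_{\mathcal M}z^n\perp z\mathcal M$, so $P_{\mathcal M}z^n\in\mathbb Cf$. It is nonzero because $\langle z^n,f\rangle=(1+\tau n)\overline{\hat f(n)}\ne0$. Since $\|f\|=1$, $f$ is a unimodular multiple of $\varphi_{\mathcal M}$, that is, $f$ is extremal. This completes the proof of Theorem 2. $\blacksquare$
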